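\title{Multi-sided assignment games without a\\ von Neumann--Morgenstern stable set}

\begin{abstract}
In an $m$-sided assignment game the agents are divided into $m$ sectors, and only coalitions with exactly one agent from each sector create value. For $m=2$ a von Neumann--Morgenstern stable set always exists. We show that this fails for every $m\ge 3$: for all sector sizes at least $12$ there is a market with $31$ positive integer values whose game has a nonempty core and no stable set. The imputations that the core does not dominate contain three sheets on which domination climbs cyclically from one sheet to the next without reaching a top, and such a spiral admits no stable set.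
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $m\ge 2$ and let $M_1,\dots,M_m$ be finite, nonempty, pairwise disjoint sets of agents, the \emph{sectors}; put $N=M_1\cup\dots\cup M_m$. An \emph{essential coalition} is a set of $m$ agents, one from each sector. An \emph{$m$-sided assignment market} is a family $A=(a_E)$ of numbers $a_E\ge 0$, one for each essential coalition $E$. A \emph{matching} in $S\subseteq N$ is a set of pairwise disjoint essential coalitions contained in $S$, and the \emph{assignment game} $(N,w_A)$ gives to $S$ the value of its best matching,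
\[
w_A(S)=\max\Big\{\sum_{E\in\mu}a_E \;:\; \mu \text{ a matching in } S\Big\}.
\]
The empty matching is allowed, so $w_A(S)=0$ if $S$ contains no essential coalition. In particular single agents have value $0$, and for $m\ge3$ so do pairs.

For $x\in\mathbb{R}^N$ and $S\subseteq N$ write $x(S)=\sum_{i\in S}x_i$. An \emph{imputation} is a division of the total value in which nobody pays:
\[
I(w_A)=\{x\in\mathbb{R}^N : x_i\ge0 \text{ for all } i\in N,\ x(N)=w_A(N)\}.
\]
An imputation $x$ \emph{dominates} an imputation $y$ \emph{via} a nonempty coalition $S$ if $x_i>y_i$ for all $i\in S$ and $x(S)\le w_A(S)$: every member of $S$ strictly prefers $x$, and $S$ can afford its share of $x$ on its own. We say that $x$ dominates $y$ if it does so via some $S$. A set $V\subseteq I(w_A)$ is a \emph{von Neumann--Morgenstern stable set}, or \emph{stable set}, if it is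
\begin{itemize}
\item \emph{internally stable}: no element of $V$ dominates an element of $V$, and
\item \emph{externally stable}: every element of $I(w_A)\setminus V$ is dominated by an element of $V$.
\end{itemize}
The \emph{core} is the set $C$ of imputations $x$ with $x(S)\ge w_A(S)$ for all $S\subseteq N$. Its elements are dominated by nothing, but for $m\ge 3$ it may be empty (Example~\ref{ex:empty}), and it may fail to dominate the imputations outside it. One then asks for a stable set in its place.

\medskip\noindent
\textbf{Problem.} \emph{Does every $m$-sided assignment game with $m\ge3$, and in particular every three-sided one, have a stable set?}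

\medskip
The problem is posed as open in \cite{UB}. The natural guess is yes. For $m=2$ a stable set always exists, by a theorem of N\'u\~nez and Rafels \cite{NR}. For any $m$ a stable set exists when a single essential coalition attains the total value (Example~\ref{ex:single}); this covers every market with a one-agent sector, and it also covers the game with empty core in Example~\ref{ex:empty}. The guess is nevertheless wrong.

\begin{theorem}\label{thm:main}
Let $m\ge3$ and let $n_1,\dots,n_m\ge12$ be integers. There is an $m$-sided assignment market with $|M_s|=n_s$ for all $s$ and integer values $a_E\ge0$, only $31$ of which are positive, such that $(N,w_A)$ has a nonempty core but no stable set.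
\end{theorem}

For $m=3$ and $n_1=n_2=n_3=12$ this is an explicit three-sided game with $36$ agents. Together with \cite{NR}, which is not used in the proof, the theorem shows that $m=3$ is the exact threshold: stable sets always exist for two sectors and may fail to exist for any larger number. Since the core in Theorem~\ref{thm:main} is nonempty, an empty core is not the cause of the failure.

The proof has a combinatorial part and a geometric part. The combinatorial part is a relation on three half-open intervals that has no stable set (Section~\ref{sec:spiral}). The geometric part places this relation inside a game. Every stable set contains the core and therefore lies in the set $R$ of imputations not dominated by the core (Section~\ref{sec:basic}). The market of Section~\ref{sec:market} is built so that the core cuts $R$ down, in one corner of the imputation simplex, to three sheets (Section~\ref{sec:R}), while three further coalitions, which the core cannot use, carry domination from each sheet to the next (Sections~\ref{sec:test} and~\ref{sec:proof}).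

\section{Domination and the core}\label{sec:basic}

The facts in this section hold in every assignment game. The first reduces all coalitions to the essential ones.

\begin{lemma}\label{lem:essential}
Let $x,y\in I(w_A)$.
\begin{itemize}
\item[(a)] $x$ dominates $y$ if and only if there is an essential coalition $E$ with $x_i>y_i$ for all $i\in E$ and $x(E)\le a_E$. Such an $E$ has $a_E>0$.
\item[(b)] $x\in C$ if and only if $x(E)\ge a_E$ for every essential coalition $E$.
\end{itemize}
Moreover, if $x\in\mathbb{R}^N$ satisfies $x\ge0$ and $x(E)\ge a_E$ for every essential $E$, then $x(S)\ge w_A(S)$ for all $S\subseteq N$.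
\end{lemma}

\begin{proof}
The only essential coalition contained in an essential coalition $E$ is $E$, so $w_A(E)=a_E$. This gives the ``if'' part of (a) and the ``only if'' part of (b).

Let $x$ dominate $y$ via $S$. Then $w_A(S)\ge x(S)>y(S)\ge0$, so an optimal matching $\mu$ in $S$ is nonempty. Since $x\ge0$ and the members of $\mu$ are disjoint, $\sum_{E\in\mu}x(E)\le x(S)\le\sum_{E\in\mu}a_E$, and some $E\in\mu$ has $x(E)\le a_E$. On $E\subseteq S$ we have $x_i>y_i\ge0$, so $a_E\ge x(E)>0$. This proves (a).

If $x\ge 0$ and $x(E)\ge a_E$ for all $E$, then for an optimal matching $\mu$ in $S$ we get $x(S)\ge\sum_{E\in\mu}x(E)\ge\sum_{E\in\mu}a_E=w_A(S)$. This is the last statement, and it completes (b).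
\end{proof}

Let $R$ be the set of imputations that are not dominated by any element of the core.

\begin{lemma}\label{lem:squeeze}
Every stable set $V$ satisfies $C\subseteq V\subseteq R$.
\end{lemma}

\begin{proof}
If $x$ dominated $y\in C$ via $S$, then $w_A(S)\ge x(S)>y(S)\ge w_A(S)$. So core elements are undominated, and external stability forces $C\subseteq V$. Internal stability then forbids an element of $C$ to dominate an element of $V$.
\end{proof}

\begin{example}\label{ex:single}
Suppose $w_A(N)=a_{F}$ for an essential coalition $F$. Then $V=\{x\in I(w_A): x(F)=a_F\}$ is stable. Indeed, let $x,y\in V$. Domination via $F$ is impossible because $x(F)=y(F)$, and an essential coalition $E\neq F$ has a member outside $F$, to whom $x$ pays $0$. If $y\notin V$, then $y(F)<a_F$, and the element of $V$ that pays $y_i+(a_F-y(F))/m$ to each $i\in F$ dominates $y$ via $F$. The hypothesis holds whenever some sector has a single agent, since then a matching has at most one member.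
\end{example}

\begin{example}\label{ex:empty}
Let $m=3$, $M_s=\{s,s'\}$, and give the value $1$ to $\{1,2,3'\}$, $\{1,2',3\}$, $\{1',2,3\}$ and the value $0$ to the other essential coalitions. The three coalitions meet pairwise, so $w_A(N)=1$. Each agent lies in at most two of them, so a core element $x$ would satisfy $3\le 2x(N)=2$; the core is empty. By Example~\ref{ex:single} the game has a stable set.
\end{example}

Lemma~\ref{lem:squeeze} is the only hold we have on an unknown stable set, and it is empty when the core is. A large core is thus an advantage for a counterexample: the more the core dominates, the smaller is the set $R$ in which $V$ must live.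

\section{A spiral without a stable set}\label{sec:spiral}

Internal and external stability make sense for any set with a relation ``dominates''. The smallest obstruction is a cycle of three points, each dominating the previous one: two points are always related, so a stable set has at most one point, and one point dominates only one of the other two. In our game the three coalitions that move from sheet to sheet share one agent, whose payoff rises at each step, so they never close a cycle. The obstruction that remains is the following unrolled cycle.

\begin{proposition}\label{prop:spiral}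
Let $\Sigma=\mathbb{Z}/3\mathbb{Z}\times[0,1)$, and let $(k,\gamma')$ dominate $(j,\gamma)$ if and only if $k=j+1$ and $\gamma'>\gamma$. Then $\Sigma$ has no stable set.
\end{proposition}

\begin{proof}
Let $V$ be stable. It is nonempty by external stability; take $y=(j,\gamma_0)\in V$. Choose $\gamma_1\in(\gamma_0,1)$. The point $x=(j+1,\gamma_1)$ dominates $y$, so $x\notin V$, and some $z=(j+2,\gamma_2)\in V$ with $\gamma_2>\gamma_1$ dominates $x$. Since $\gamma_2<1$, we can choose $\gamma_3\in(\gamma_2,1)$. The point $x'=(j+3,\gamma_3)=(j,\gamma_3)$ dominates $z$, so $x'\notin V$, and some $z'=(j+1,\gamma_4)\in V$ with $\gamma_4>\gamma_3$ dominates $x'$. But $\gamma_4>\gamma_0$, so $z'$ dominates $y$, against internal stability. See Figure~\ref{fig:spiral}.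
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (-0.6,4) -- (4.6,4) node[right] {$\gamma=1$ (excluded)};
\draw[gray] (0,0) node[below,black] {$j$} -- (0,4);
\draw[gray] (2,0) node[below,black] {$j+1$} -- (2,4);
\draw[gray] (4,0) node[below,black] {$j+2$} -- (4,4);
\draw[->,shorten >=4pt] (2,1.2) -- (0,0.5);
\draw[->,shorten >=4pt] (4,1.9) -- (2,1.2);
\draw[->,shorten >=4pt] (0,2.6) -- (4,1.9);
\draw[->,shorten >=4pt] (2,3.3) -- (0,2.6);
\draw[->,very thick,shorten >=5pt] (2,3.3) -- (0,0.5);
\fill (0,0.5) circle (2.5pt) node[left=3pt] {$y$};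
\draw[fill=white] (2,1.2) circle (2.5pt) node[below right=2pt] {$x$};
\fill (4,1.9) circle (2.5pt) node[right=3pt] {$z$};
\draw[fill=white] (0,2.6) circle (2.5pt) node[left=3pt] {$x'$};
\fill (2,3.3) circle (2.5pt) node[right=3pt] {$z'$};
\end{tikzpicture}
\caption{Three half-open columns, where a point dominates the lower points of the cyclically previous column. Arrows run from a point to one that it dominates. Black points belong to a supposed stable set, white points do not. The thick arrow joins two black points, which is a contradiction.}
\label{fig:spiral}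
\end{figure}

Both features of $\Sigma$ are needed. With closed columns $[0,1]$ the three top points form a stable set. With two columns, $\mathbb{Z}/2\mathbb{Z}\times[0,1)$, either column is a stable set.

To find $\Sigma$ in a game we must overcome two difficulties. The imputation simplex is large, and a point of a column might be dominated by imputations that have nothing to do with the columns. And the columns form a disconnected or at least nonconvex pattern, whereas the core is convex. Both are handled by one device: an agent who already receives the most that a relevant imputation can pay cannot be made better off, and so blocks every coalition containing it.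

\section{The market}\label{sec:market}

From now on $m\ge3$ and $n_s\ge12$ are fixed, and the indices $j,k$ are taken modulo $3$.

\subsection*{Blocks, groups and values}

Choose twelve pairwise disjoint essential coalitions, the \emph{blocks}
\[
h,\quad g,\quad f,\quad p_j,\quad q_j,\quad u_j\qquad(j=1,2,3).
\]
They use twelve agents of each sector, which is the only role of the hypothesis $n_s\ge12$. The remaining agents, if any, are called \emph{extra}. Each block $T$ is split into three nonempty \emph{groups} $T^1,T^2,T^3$ according to sectors:
\[
\begin{array}{l|ccc}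
 & T^1 & T^2 & T^3\\ \hline
T\in\{h,p_1,p_2,p_3\} & \{1\} & \{2\} & \{3,4,\dots,m\}\\
T\in\{g,f,q_j,u_j\} & \{1\} & \{2,4,\dots,m\} & \{3\}
\end{array}
\]
For $m=3$ the group $T^r$ is the agent of $T$ in sector $r$, and the reader may keep this case in mind. For $m\geq4$ the agents of sectors $4,\dots,m$ are attached to a group in such a way that $p_j^1$ and $g^3$ remain single agents.

Every block has value $20$. Nineteen \emph{special} coalitions have the values below, and all other essential coalitions have value $0$.
\[
\begin{array}{l|c|l}
\text{coalition} & \text{value} & \text{purpose}\\ \hline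
H_j=h^1\cup q_j^2\cup g^3 & 28 & \text{pushes the block } h \text{ to its first group}\\
P_j=p_j^1\cup h^2\cup h^3 & 18 & \text{keeps } p_j^1 \text{ high}\\
Q_j=q_j^1\cup p_j^2\cup h^3 & 20 & \text{bounds } q_j^2 \text{ by what } p_j^1 \text{ gives up}\\
G=f^1\cup f^2\cup g^3 & 20 & \text{bounds } f^3 \text{ by } g^3\\
U_j=p_j^1\cup u_j^2\cup f^3 & 32 & \text{competes with } U_j' \text{ for the block } u_j\\
U'_j=p_{j+1}^1\cup q_j^2\cup u_j^3 & 32 & \text{competes with } U_j \text{ for the block } u_j\\
Z_j=p_j^1\cup q_{j+1}^2\cup g^3 & 21 & \text{climbs the spiral}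
\end{array}
\]
In each special coalition the second and third groups come from blocks in the same row of the first table, so the coalition is essential. The $12+19=31$ coalitions are distinct, because the triples of blocks that supply their agents in sectors $1,2,3$ are distinct. By Lemma~\ref{lem:essential}, domination can only occur via one of these $31$ coalitions.

When a payoff vector is understood we write $T^r$ also for the number $x(T^r)$, and $T=(a,b,c)$ means $x(T^1)=a$, $x(T^2)=b$, $x(T^3)=c$. A block symbol or a coalition symbol without index stands for all three indices.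

\subsection*{The core}

Let $B$ be the set of $x\ge0$ with $x(T)=20$ for every block $T$ and $x_i=0$ for extra agents. A choice of a nonnegative triple with sum $20$ for each block determines an element of $B$ by equal division within groups. Consider the inequalities
\begin{equation}\label{eq:core}
\begin{aligned}
&h^1+q_j^2+g^3\ge28, &\quad& p_j^1+h^2+h^3\ge18, &\quad& q_j^1+p_j^2+h^3\ge20,\\
&f^1+f^2+g^3\ge20, && p_j^1+u_j^2+f^3\ge32, && p_{j+1}^1+q_j^2+u_j^3\ge32,
\end{aligned}
\end{equation}
which say $x(E)\ge a_E$ for $E=H_j,P_j,Q_j,G,U_j,U'_j$.

\begin{lemma}\label{lem:core}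
We have $w_A(N)=240$ and $B\subseteq I(w_A)$. The core $C$ is the set of $x\in B$ satisfying \eqref{eq:core} for all $j$, and it is nonempty. Every $x\in C$ has $x(Z_j)\ge26$.
\end{lemma}

\begin{proof}
Let $C'$ be the set of $x\in B$ satisfying \eqref{eq:core}. It contains the point $h=g=f=(0,0,20)$, $p=(20,0,0)$, $q=u=(0,20,0)$, for which the sums over $H,P,Q,G,U,U'$ are $40,40,20,20,60,40$. For $x\in C'$, the inequality for $P_j$ and $h^2+h^3=20-h^1$ give $p_j^1\ge h^1-2$, and the inequality for $H_{j+1}$ gives $q_{j+1}^2+g^3\ge28-h^1$. Hence $x(Z_j)\ge26>21$, and $x(E)\ge a_E$ for every essential $E$. By Lemma~\ref{lem:essential}, $w_A(N)\le x(N)=240$, while the blocks form a matching of value $240$. So $w_A(N)=240$, $B\subseteq I(w_A)$ and $C'\subseteq C$. Conversely, a core element pays at least $20$ to each of the twelve blocks out of a total of $240$, so it lies in $B$, and it satisfies \eqref{eq:core}.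
\end{proof}

Thus the coalitions $Z_j$ are invisible to the core: they impose no constraint on it, and since $26>21$ no core element dominates anything via $Z_j$.

\subsection*{Two tools}

Membership of an element of $B$ in the core depends only on group sums. This lets us ignore how payoffs are divided within groups when the dominating point is a core point.

\begin{lemma}[Spreading]\label{lem:spread}
Let $E$ be a block or a special coalition, with groups $\Gamma_1,\Gamma_2,\Gamma_3$. Let $z\in I(w_A)$ and $\bar x\in C$ satisfy $\bar x(E)=a_E$ and $\bar x(\Gamma_r)>z(\Gamma_r)$ for $r=1,2,3$. Then $z\notin R$.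
\end{lemma}

\begin{proof}
Put $x_i=z_i+(\bar x(\Gamma_r)-z(\Gamma_r))/|\Gamma_r|$ for $i\in\Gamma_r$ and $x_i=\bar x_i$ for $i\notin E$. Then $x\ge0$ has the group sums of $\bar x$, so $x\in C$, and $x$ dominates $z$ via $E$.
\end{proof}

Call a group $\Gamma$ \emph{saturated} at $x$ if $x(\Gamma)=20$. Elements of $B$ pay at most $20$ to a group, which gives the second tool.
\begin{equation}\label{eq:sat}
\begin{array}{l}
\text{If $E$ contains a group saturated at $x$,}\\
\text{then no element of $B$ dominates $x$ via $E$.}
\end{array}
\end{equation}
An imputation can therefore violate a core inequality and still belong to $R$, provided one of the three groups involved is saturated. On $R$ the inequalities \eqref{eq:core} become alternatives of the form ``the inequality holds, or a group is saturated'', and alternatives can describe a nonconvex set.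

\section{Imputations that the core does not dominate}\label{sec:R}

\subsection*{Reduction to $B$}

For \eqref{eq:sat} to be useful, every candidate dominator must lie in $B$. This follows if the core can reproduce any division of $20$ inside any single block.

\begin{lemma}\label{lem:RB}
For every block $T$ and all $a,b,c\ge0$ with $a+b+c=20$ there is $x\in C$ with $T=(a,b,c)$. Consequently $R\subseteq B$.
\end{lemma}

\begin{proof}
Each column of Table~\ref{tab:free} describes a family of points of $B$ in which the blocks marked $*$ are arbitrary, subject to the condition in the heading. The lower half lists the sums over the special coalitions, and each is at least the required value in the last column. This settles all blocks except the $p_k$.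

\begin{table}[ht]
\centering\small
\setlength{\tabcolsep}{3pt}
\begin{tabular}{c|cccccc|c}
 & $h^1\ge8$ & $h^1\le8$ & $g$ & $f$ & $q$ & $u$ & \\ \hline
$h$ & $*$ & $*$ & $(8,0,12)$ & $(8,0,12)$ & $(8,0,12)$ & $(0,0,20)$ & \\
$g$ & $(0,0,20)$ & $(0,0,20)$ & $*$ & $(0,0,20)$ & $(0,0,20)$ & $(0,0,20)$ & \\
$f$ & $(0,0,20)$ & $(0,0,20)$ & $(20,0,0)$ & $*$ & $(0,0,20)$ & $(0,0,20)$ & \\
$p$ & $(20,0,0)$ & $(12,8,0)$ & $(12,8,0)$ & $(12,8,0)$ & $(12,8,0)$ & $(20,0,0)$ & \\
$q$ & $(20,0,0)$ & $(12,8,0)$ & $(0,20,0)$ & $(0,20,0)$ & $*$ & $(0,20,0)$ & \\
$u$ & $(0,0,20)$ & $(0,0,20)$ & $(0,20,0)$ & $(0,20,0)$ & $(0,0,20)$ & $*$ & \\ \hline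
$H_j$ & $20+h^1$ & $28+h^1$ & $28+g^3$ & $48$ & $28+q_j^2$ & $40$ & $28$\\
$P_j$ & $40-h^1$ & $32-h^1$ & $24$ & $24$ & $24$ & $40$ & $18$\\
$Q_j$ & $20+h^3$ & $20+h^3$ & $20$ & $20$ & $20+q_j^1$ & $20$ & $20$\\
$G$ & $20$ & $20$ & $20+g^3$ & $40-f^3$ & $20$ & $20$ & $20$\\
$U_j$ & $40$ & $32$ & $32$ & $32+f^3$ & $32$ & $40+u_j^2$ & $32$\\
$U'_j$ & $40$ & $40$ & $32$ & $32$ & $32+q_j^2$ & $40+u_j^3$ & $32$
\end{tabular}
\caption{Core points with a prescribed block. Upper half: group sums. Lower half: sums over the special coalitions, with their values in the last column.}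
\label{tab:free}
\end{table}

Let $p_k$ be arbitrary. Take $h=g=f=(0,0,20)$, $q=(0,20,0)$, $p_j=(20,0,0)$ for $j\ne k$, and $u_k=(0,20,0)$, $u_{k-1}=(0,0,20)$, $u_{k+1}=(20,0,0)$. The sums over $H_j,P_j,Q_j,G$ are $40$, $p_j^1+20$, $p_j^2+20$, $20$. The sum over $U_j$ is $p_j^1+u_j^2+20\ge40$, because $p_j^1=20$ for $j\neq k$ and $u_k^2=20$. The sum over $U'_j$ is $p_{j+1}^1+20+u_j^3\ge40$, because $p_{j+1}^1=20$ for $j\ne k-1$ and $u_{k-1}^3=20$.

Now let $y\in I(w_A)\setminus B$. If every block had $y(T)\ge20$, then $y(N)=240$ would force $y\in B$. So $y(T)=20-3\delta$ with $\delta>0$ for some block $T$. By the first part there is $\bar x\in C$ with $\bar x(T^r)=y(T^r)+\delta$ for $r=1,2,3$, and Lemma~\ref{lem:spread} gives $y\notin R$.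
\end{proof}

\subsection*{The corner where $g^3$ and $q_j^2$ are small}

A point that dominates via $Z_j$ a point with $p_j^1\ge19$ has less than $2$ left for $q_{j+1}^2$ and $g^3$. We need the shape of $R$ in this corner. There the inequality for $H_{j+1}$ is violated, and only saturation of $h^1$ can save the point. Once $h=(20,0,0)$, the groups $h^2$ and $h^3$ receive nothing and are easy to improve, so $P_k$ and $Q_k$ constrain the blocks $p_k$ and $q_k$ alone.

\begin{lemma}\label{lem:R}
Let $z\in R$. Then the group sums of $z$ satisfy:
\begin{itemize}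
\item[(a)] $f^3\le g^3$;
\item[(b)] if $q_j^2+g^3<2$ for some $j$, then $h^1=20$.
\end{itemize}
If $h^1=20$, then for every $k$:
\begin{itemize}
\item[(c)] $p_k^1\ge18$;
\item[(d)] $q_k^2\le20-p_k^1$;
\item[(e)] $p_k^1=20$ or $p_k^1+u_k^2+f^3\ge32$;
\item[(f)] $p_{k+1}^1=20$ or $p_{k+1}^1+q_k^2+u_k^3\ge32$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:RB}, $z\in B$. In each part we assume that the claim fails and give a core point $x$ with $x(E)=a_E$ that exceeds $z$ on the three groups of a special coalition $E$; Lemma~\ref{lem:spread} then contradicts $z\in R$. The sums of $x$ over $H,P,Q,G,U,U'$ must be at least $28,18,20,20,32,32$. Always $0<\varepsilon\le\frac12$.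

(a) \emph{Via $G$.} Let $2\varepsilon<z(f^3)-z(g^3)$ and $\sigma=z(f^3)-2\varepsilon>z(g^3)$. Take
\[
\begin{gathered}
f=(z(f^1)+\varepsilon,\,z(f^2)+\varepsilon,\,\sigma),\quad g=(20-\sigma,0,\sigma),\\
h=(8,0,12),\quad p=(12,8,0),\quad q=u=(0,20,0).
\end{gathered}
\]
The six sums are $28+\sigma$, $24$, $20$, $20$, $32+\sigma$, $32$, and $x$ exceeds $z$ on $f^1,f^2,g^3$.

(b) \emph{Via $H_j$.} Let $\varepsilon<20-z(h^1)$. Take
\[
h=(20-\varepsilon,\varepsilon,0),\quad p=q=(18,2,0),\quad g=f=(14-\varepsilon,0,6+\varepsilon),\quad u=(0,8,12).
\]
The six sums are $28$, $18+\varepsilon$, $20$, $20$, $32+\varepsilon$, $32$. On the groups of $H_j$ we have $20-\varepsilon>z(h^1)$, $2>z(q_j^2)$ and $6+\varepsilon>z(g^3)$.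

From here on $z(h^1)=20$, so $z(h^2)=z(h^3)=0$.

(c) \emph{Via $P_k$.} Let $2\varepsilon<18-z(p_k^1)$. Take
\[
\begin{gathered}
p=(18-2\varepsilon,2+2\varepsilon,0),\quad h=(20-2\varepsilon,\varepsilon,\varepsilon),\\
q=(18,2,0),\quad g=f=u=(0,0,20).
\end{gathered}
\]
The six sums are $42-2\varepsilon$, $18$, $20+3\varepsilon$, $20$, $38-2\varepsilon$, $40-2\varepsilon$. On the groups of $P_k$ we have $18-2\varepsilon>z(p_k^1)$, $\varepsilon>0$ and $\varepsilon>0$.

(d) \emph{Via $Q_k$.} It suffices to show $z(q_k^1)+z(p_k^2)\ge20$, for then $q_k^2\le20-q_k^1\le p_k^2\le20-p_k^1$ at $z$. Put $b=z(p_k^2)$; by (c), $b\le2$. Suppose $z(q_k^1)+b<20$ and let $2\varepsilon<20-b-z(q_k^1)$. Take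
\[
\begin{gathered}
p_k=(20-b-\varepsilon,\,b+\varepsilon,\,0),\quad q_k=(20-b-2\varepsilon,\,b+2\varepsilon,\,0),\\
p_j=q_j=(20,0,0)\ (j\ne k),\quad h=(8,12-\varepsilon,\varepsilon),\quad g=f=u=(0,0,20).
\end{gathered}
\]
All $p_j^1$ are at least $17$. The sums are $28+q_j^2$ over $H_j$, $p_j^1+12\ge29$ over $P_j$, exactly $20$ over $Q_k$, $20+\varepsilon$ over $Q_j$ for $j\neq k$, $20$ over $G$, $p_j^1+20\ge37$ over $U_j$, and $p_{j+1}^1+q_j^2+20\ge37$ over $U'_j$. On the groups of $Q_k$ we have $20-b-2\varepsilon>z(q_k^1)$, $b+\varepsilon>b$ and $\varepsilon>0$.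

(e) \emph{Via $U_k$.} Suppose $z(p_k^1)<20$ and $z(U_k)<32$. Put $\alpha=z(p_k^1)+\varepsilon$, $\varphi=z(f^3)+\varepsilon$, $\lambda=32-\alpha-\varphi$, with $\varepsilon$ so small that $\alpha<20$ and $\lambda>z(u_k^2)$. By (c), $\alpha\ge18$, so the positive numbers $\varphi$ and $\lambda$ have sum at most $14$. Take
\[
\begin{gathered}
p_k=(\alpha,20-\alpha,0),\quad u_k=(20-\lambda,\lambda,0),\quad f=(20-\varphi,0,\varphi),\\
p_j=(20,0,0),\ u_j=(0,20,0)\ (j\ne k),\quad q=(0,20,0),\quad h=g=(0,0,20).
\end{gathered}
\]
The sums are $40$ over $H_j$, $p_j^1+20\ge38$ over $P_j$, $p_j^2+20$ over $Q_j$, $40-\varphi\geq26$ over $G$, exactly $32$ over $U_k$, $40+\varphi$ over $U_j$ for $j\neq k$, and $p_{j+1}^1+20\ge38$ over $U'_j$.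

(f) \emph{Via $U'_k$.} Suppose $z(p_{k+1}^1)<20$ and $z(U'_k)<32$. Put $\alpha=z(p_{k+1}^1)+\varepsilon$, $\omega=z(q_k^2)+\varepsilon$, $\lambda=32-\alpha-\omega$, with $\varepsilon$ so small that $\alpha<20$ and $\lambda>z(u_k^3)$. By (c) and (d), $\alpha\ge18$ and $\omega\le3$, and $0<\lambda\le14$. Take
\[
\begin{gathered}
p_{k+1}=(\alpha,20-\alpha,0),\quad q_k=(20-\omega,\omega,0),\quad u_k=(20-\lambda,0,\lambda),\\
h=(8,0,12),\quad g=f=(0,0,20),
\end{gathered}
\]
the other $p_j$ and $q_j$ equal to $(20,0,0)$, and the other $u_j$ equal to $(0,0,20)$. The sums are $28+q_j^2$ over $H_j$, $p_j^1+12\ge30$ over $P_j$, $q_j^1+p_j^2+12\ge29$ over $Q_j$, $20$ over $G$, $p_j^1+20\ge38$ over $U_j$, exactly $32$ over $U'_k$, and $40$ over $U'_j$ for $j\ne k$.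
\end{proof}

Parts (e) and (f) are the alternatives announced after \eqref{eq:sat}. In the corner, the two inequalities ask for more than the block $u_k$ owns, so one of the groups $p_k^1,p_{k+1}^1$ must be saturated.

\begin{proposition}[Three sheets]\label{prop:sheets}
Let $z\in R$ and suppose $z(q_j^2)+z(g^3)<2$ for some $j$. Then $z(q_k^2)\le20-z(p_k^1)$ for every $k$, and $z(p_k^1)<20$ for at most one $k$.
\end{proposition}

\begin{proof}
All symbols refer to $z$. By Lemma~\ref{lem:R}(b), $h^1=20$, so (c)--(f) apply, and (d) is the first claim. By (c) and (d), $q_k^2\le2$ for all $k$, and $g^3<2$ by hypothesis, so $q_k^2+g^3<4$ for all $k$. Two distinct indices modulo $3$ can be written as $k,k+1$. If $p_k^1<20$ and $p_{k+1}^1<20$, then (e), (f) and (a) give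
\[
20\ \ge\ u_k^2+u_k^3\ \ge\ 64-p_k^1-p_{k+1}^1-f^3-q_k^2\ >\ 24-(g^3+q_k^2)\ >\ 20,
\]
a contradiction.
\end{proof}

\begin{remark}
The block $f$ provides a copy of $g^3$ that the core can keep small. Adding the inequalities for $H_k$ and $Q_k$ and using $h^1+h^3\le20$, $q_k^1+q_k^2\le20$ gives $g^3\ge8-p_k^2\ge p_k^1-12$ on the core. If $U_k$ contained $g^3$ in place of $f^3$, a core point exceeding the payoffs $19$, $12.5$, $0$ on $p_k^1,u_k^2,g^3$ would pay more than $19+12.5+7>32$ to $U_k$, and the proof of (e) would break down.
\end{remark}

\section{Sheets and test points}\label{sec:test}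

The payoff of the agent $g^3$ plays the role of the height $\gamma$, and the $j$th column of $\Sigma$ corresponds to the \emph{sheet}
\[
L_j=\{y\in B:\ y(p_j^1)<20,\quad y(q_{j+1}^2)=0,\quad y(g^3)<1\}.
\]
Since $p_j^1$ and $g^3$ are single agents, and $y\in L_j$ pays $0$ to every member of $q_{j+1}^2$, an imputation $z$ dominates $y\in L_j$ via $Z_j$ if and only if
\begin{equation}\label{eq:Z}
\begin{gathered}
z(p_j^1)>y(p_j^1),\qquad z(g^3)>y(g^3),\\
z_i>0\ \text{ for every } i\in q_{j+1}^2,\qquad z(Z_j)\le21.
\end{gathered}
\end{equation}
For $m\ge4$ the third condition is stronger than $z(q_{j+1}^2)>0$, since the group has several members.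

A point of $L_j$ may be dominated via many coalitions. In the proof of Proposition~\ref{prop:spiral}, however, we only had to control the dominators of $x$ and $x'$, which we chose ourselves. So we single out points of $L_j$ at which every coalition but $Z_j$ is disabled. For real numbers with
\[
0<\omega\le\tau\le1,\qquad \gamma\ge0,\qquad \omega+\gamma\le1,
\]
let the \emph{test point} $e_j(\tau,\omega,\gamma)\in B$ have the group sums
\[
\begin{gathered}
p_j=(20-\tau,\tau,0),\quad q_j=(20-\omega,\omega,0),\quad g=(20-\gamma,0,\gamma),\\
p_k=q_k=(20,0,0)\ (k\ne j),\quad h=f=(20,0,0),\\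
u_j=(0,20,0),\quad u_{j-1}=(0,0,20),\quad u_{j+1}=(20,0,0),
\end{gathered}
\]
each divided equally within its group. Let $X_j$ be the set of these points. Since $\tau>0$ and $\gamma\le1-\omega<1$, we have $X_j\subseteq L_j$.

\begin{lemma}\label{lem:onlyZ}
An element of $B$ can dominate $x\in X_j$ only via $Z_j$.
\end{lemma}

\begin{proof}
Let $x=e_j(\tau,\omega,\gamma)$. Domination of $x$ via $E$ requires $x(E)<a_E$. This excludes the blocks, which have $x(T)=20$; the coalitions $P_k$, since $x(P_k)=x(p_k^1)\ge19>18$; and $Q_j$, since $x(Q_j)=20-\omega+\tau\ge20$. The rest follow from \eqref{eq:sat}, with these saturated groups: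
\[
\begin{array}{c|c|c|c|c|c|c|c}
H_k & Q_k,\,k\ne j & G & U_k,\,k\ne j & U_j & U'_k,\,k\ne j-1 & U'_{j-1} & Z_k,\,k\ne j\\ \hline
h^1 & q_k^1 & f^1 & p_k^1 & u_j^2 & p_{k+1}^1 & u_{j-1}^3 & p_k^1
\end{array}
\]
Only $Z_j$ remains.
\end{proof}

The conditions $\tau\le1$ and $\omega\le\tau$ were used to exclude $P_j$ and $Q_j$. Test points lie outside the core, as they pay at most $21$ to $H_k$, and they lie in $R$, because the core does not dominate via $Z_j$. So the core itself is not a stable set.

The next lemma collects the properties of $\Sigma$ that survive in the game. Part (a) says that test points dominate the lower points of the previous sheet. Part (b) says that a dominator of a test point, if it lies in $R$, is on the next sheet and still below height $1$. Part (c) replaces the observation that $z'$ dominates $y$ once it dominates the higher point $x'$ of the same column.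

\begin{lemma}\label{lem:climb}
\mbox{}
\begin{itemize}
\item[(a)] If $y\in L_j$, $x\in X_{j+1}$ and $x(g^3)>y(g^3)$, then $x$ dominates $y$.
\item[(b)] If $z\in R$ dominates $x\in X_j$, then $z\in L_{j+1}$ and $z(g^3)>x(g^3)$.
\item[(c)] If $z\in B$ dominates $x\in X_j$, then $z$ dominates every $y\in L_j$ with $y(p_j^1)\le x(p_j^1)$ and $y(g^3)\le x(g^3)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x=e_{j+1}(\tau,\omega,\gamma)$. Then $x(p_j^1)=20>y(p_j^1)$, every member of $q_{j+1}^2$ receives an equal share of $\omega>0$, and $x(Z_j)=20+\omega+\gamma\le21$. So \eqref{eq:Z} holds.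

(b) By Lemmas~\ref{lem:RB} and~\ref{lem:onlyZ} the domination is via $Z_j$, so by \eqref{eq:Z}
\[
z(p_j^1)>19,\quad z(q_{j+1}^2)>0,\quad z(g^3)>x(g^3),\quad z(p_j^1)+z(q_{j+1}^2)+z(g^3)\le21.
\]
Hence $z(q_{j+1}^2)+z(g^3)<2$, and Proposition~\ref{prop:sheets} applies. Its first claim gives $z(p_{j+1}^1)\le20-z(q_{j+1}^2)<20$. Its second claim then gives $z(p_j^1)=z(p_{j+2}^1)=20$, and the first claim again gives $z(q_{j+2}^2)=0$. Finally $z(g^3)\le21-20-z(q_{j+1}^2)<1$. So $z\in L_{j+1}$.

(c) By Lemma~\ref{lem:onlyZ}, the pair $z,x$ satisfies \eqref{eq:Z}. The last two conditions do not involve $x$, and the first two persist when $x$ is replaced by $y$.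
\end{proof}

The strict inequality $z(g^3)<1$ in (b) is what leaves the columns open at the top. A dominator in $R$ must spend $20$ of the value $21$ on $p_j^1$ and a positive amount on $q_{j+1}^2$, so less than $1$ remains for $g^3$. For instance, by (a) each point of the sequence $x_n=e_n(1,2^{-n},1-2^{-n})$, $n\ge1$, is dominated by the next: on $Z_1$ the point $x_1$ pays $19,0,\frac12$ and $x_2$ pays $20,\frac14,\frac34$. The three limit points of the sequence have height $1$ but pay $0$ to all groups $q_k^2$, so they dominate nothing via the $Z_k$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}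

The market of Section~\ref{sec:market} has the required sector sizes, integer values, $31$ of them positive, and a nonempty core by Lemma~\ref{lem:core}. Suppose that $V$ is a stable set. By Lemmas~\ref{lem:squeeze} and~\ref{lem:RB}, $V\subseteq R\subseteq B$.

\emph{$V$ meets a sheet.} Consider $e_1(1,\frac12,\frac12)\in X_1\subseteq L_1$. Either it belongs to $V$, or it is dominated by an element of $V$, which lies in $L_2$ by Lemma~\ref{lem:climb}(b). So there are $j$ and $y\in V\cap L_j$.

\emph{First turn.} Choose $\gamma$ with $y(g^3)<\gamma<1$ and let $x=e_{j+1}(1,1-\gamma,\gamma)\in X_{j+1}$. By Lemma~\ref{lem:climb}(a), $x$ dominates $y$, so $x\notin V$ and some $z\in V$ dominates $x$. By Lemma~\ref{lem:climb}(b), $z\in L_{j+2}$ and $y(g^3)<\gamma<z(g^3)<1$.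

\emph{Second turn.} The next test point lies on the sheet $L_{j+3}=L_j$ of $y$. To apply Lemma~\ref{lem:climb}(c) it must pay $p_j^1$ at least as much as $y$ does, which is why $\tau$ is a free parameter. Choose $\gamma'$ with $z(g^3)<\gamma'<1$ and put
\[
\tau'=\min\{1,\,20-y(p_j^1)\}>0,\qquad \omega'=\min\{\tau',\,1-\gamma'\}>0.
\]
Then $x'=e_j(\tau',\omega',\gamma')$ is a test point in $X_j=X_{(j+2)+1}$. By Lemma~\ref{lem:climb}(a), $x'$ dominates $z$, so $x'\notin V$ and some $z'\in V$ dominates $x'$.

\emph{Contradiction.} We have $x'(p_j^1)=20-\tau'\ge y(p_j^1)$ and $x'(g^3)=\gamma'>y(g^3)$. By Lemma~\ref{lem:climb}(c), $z'$ dominates $y$. Both belong to $V$, which contradicts internal stability. Hence $(N,w_A)$ has no stable set. \hfill$\square$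

\begin{remark}
The hypothesis $m\ge3$ enters through the third groups: it makes them nonempty, and the construction relies on $h^3$, $f^3$, $u_j^3$ and the height $g^3$. By \cite{NR} it cannot be dropped. For $m\ge4$ payoffs must be compared agent by agent, and this is done in two ways. Core points may be redistributed within groups (Lemma~\ref{lem:spread}). On $Z_j$, where the dominating points are not core points, two groups are single agents and the third is compared only with the zero payoff, as in \eqref{eq:Z}.
\end{remark}

\begin{thebibliography}{9}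

\bibitem{NR}
N\'u\~nez and Rafels, \emph{J. Econ. Theory} \textbf{148} (2013), 1282--1291.

\bibitem{UB}
\emph{Universitat de Barcelona},
\texttt{https://tdx.cat/\allowbreak bitstream/\allowbreak handle/\allowbreak 10803/\allowbreak 402148/\allowbreak ATAY\_PhD\_THESIS.pdf?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
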